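\title{Cohen--Lenstra series of singular curves: entireness and planar singularities}

\begin{abstract}
The Cohen--Lenstra series $\widehat Z_R(x)$ of a commutative $\mathbb F_q$-algebra $R$ counts the finite-dimensional $R$-modules, each weighted by the inverse of the order of its automorphism group. For a reduced curve $X=\operatorname{Spec}R$ with normalization $\operatorname{Spec}\widetilde R$ put $H_X=\widehat Z_R/\widehat Z_{\widetilde R}$. This series is entire for a node, and it has been asked whether it is always entire. We show that it is not: for the five coordinate axes in $\mathbb A^5$ its radius of convergence is $0$. We then prove the exact criterion: $H_X$ is entire if and only if every closed point of $X$ has embedding dimension at most $2$. The main tool is a coefficientwise bound, valid for every singularity, of the local factor of $H_X$ by the Cohen--Lenstra series of a finite ring times an entire function.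
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb F_q$ be a finite field; $\dim$ without a subscript means $\dim_{\mathbb F_q}$. The \emph{Cohen--Lenstra series} of a commutative $\mathbb F_q$-algebra $R$ is
\[
\widehat Z_R(x)=\sum_{M}\frac{x^{\dim M}}{|\operatorname{Aut}M|},
\]
where $M$ runs over the isomorphism classes of $R$-modules that are finite-dimensional over $\mathbb F_q$. Every ring considered below has finitely many such classes in each dimension, so $\widehat Z_R$ is a formal power series with nonnegative rational coefficients and constant term $1$.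

The weight $1/|\operatorname{Aut}M|$ turns a count of isomorphism classes into a count of matrices. Let $\kappa\supseteq\mathbb F_q$ be a field of order $Q=q^r$ and let $R=\kappa[X_1,\dots,X_e]/I$. An $R$-module structure on the vector space $\kappa^n$ is a tuple $(A_1,\dots,A_e)$ of pairwise commuting matrices in $\operatorname{Mat}_n(\kappa)$ with $f(A_1,\dots,A_e)=0$ for all $f\in I$; let $C_n(R)$ be the set of these tuples. The orbits of $\operatorname{GL}_n(\kappa)$ on $C_n(R)$ under simultaneous conjugation are the isomorphism classes of modules $M$ with $\dim_\kappa M=n$, and the stabilizer of a tuple is $\operatorname{Aut}M$. The orbit of $M$ therefore has $|\operatorname{GL}_n(\kappa)|/|\operatorname{Aut}M|$ elements, and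
\begin{equation}\label{eq:matrix}
\widehat Z_R(x)=\sum_{n\ge0}\frac{|C_n(R)|}{|\operatorname{GL}_n(\kappa)|}\,x^{rn}.
\end{equation}
Since $|\operatorname{GL}_n(\kappa)|$ is within a bounded factor of $Q^{n^2}$, the convergence of $\widehat Z_R$ measures how $|C_n(R)|$ compares with $Q^{n^2}$.

Write $(a;t)_n=(1-a)(1-at)\cdots(1-at^{n-1})$ and $(a;t)_\infty=\prod_{i\ge0}(1-at^i)$. Three examples set the scene.
\begin{itemize}
\item \emph{A point}, $R=\mathbb F_q$. Here $|C_n(R)|=1$, the coefficients $1/|\operatorname{GL}_n(\mathbb F_q)|$ decay like $q^{-n^2}$, and $\widehat Z_R$ is entire.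
\item \emph{A line}, $R=\mathbb F_q[X]$. Here $C_n(R)=\operatorname{Mat}_n(\mathbb F_q)$, and by \eqref{eq:GL} and Euler's identity \eqref{eq:euler} below,
\begin{equation}\label{eq:line}
\widehat Z_{\mathbb F_q[X]}(x)=\sum_{n\ge0}\frac{x^n}{(q^{-1};q^{-1})_n}=\frac1{(x;q^{-1})_\infty},
\end{equation}
a meromorphic function with poles at $1,q,q^2,\dots$ and radius of convergence $1$.
\item \emph{A node}, $R=\mathbb F_q[X,Y]/(XY)$, where $C_n(R)=\{(A,B):AB=BA=0\}$. It is known that
\[
\widehat Z_R(x)=\frac{H(x)}{(x;q^{-1})_\infty^2},\qquad H(x)=\sum_{k\ge0}\frac{q^{-k^2}x^{2k}}{(q^{-1};q^{-1})_k}\,(xq^{-k-1};q^{-1})_\infty,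
\]
and that $H$ is entire. The factor $(x;q^{-1})_\infty^{-2}$ is the Cohen--Lenstra series of the normalization $\mathbb F_q[X]\times\mathbb F_q[Y]$. (This formula is not used in the proofs.)
\end{itemize}

Now let $R$ be any reduced, finitely generated $\mathbb F_q$-algebra of dimension one, let $X=\operatorname{Spec}R$, and let $\widetilde R$ be the normalization of $R$, that is, its integral closure in its total ring of fractions; $\operatorname{Spec}\widetilde R\to X$ is the resolution of the singularities of $X$. Define the formal power series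
\[
H_X(x)=\widehat Z_R(x)/\widehat Z_{\widetilde R}(x).
\]
For instance, a one-dimensional module is a rational point and has $q-1$ automorphisms, so the coefficient of $x$ in $H_X$ is $\bigl(|X(\mathbb F_q)|-|(\operatorname{Spec}\widetilde R)(\mathbb F_q)|\bigr)/(q-1)$; for the node this is $-1/(q-1)$. The following problem comes from \cite{CL}.

\begin{quote}
\textbf{Problem.} Prove or disprove: for every singular curve $X=\operatorname{Spec}R$ as above, $H_X(x)$ defines an entire function of $x\in\mathbb C$.
\end{quote}

One would guess that the statement is true. The curve and its normalization differ at finitely many points, so $H_X$ should behave like the series of a zero-dimensional object; the series of a point is entire; and the node confirms the guess. The first half of this reasoning is correct for every curve: we shall bound $H_X$ by Cohen--Lenstra series of finite rings. The second half fails, because the series of a finite ring need not converge at all.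

\begin{theorem}\label{thm:five}
Let $q$ be any prime power and $R=\mathbb F_q[X_1,\dots,X_5]/(X_iX_j:i<j)$, the coordinate ring of the five coordinate axes in $\mathbb A^5$. Then $\widehat Z_R$, and hence $H_X$, has radius of convergence $0$. So the statement in the Problem is false.
\end{theorem}

For a closed point $p\in X$ let $R_p$ be the local ring, $\mathfrak m_p$ its maximal ideal, $\kappa_p$ its residue field (finite, by the Nullstellensatz), and $e_p=\dim_{\kappa_p}\mathfrak m_p/\mathfrak m_p^2$ the \emph{embedding dimension}, the minimal number of generators of $\mathfrak m_p$. The point $p$ is regular if $e_p=\dim R_p$ (Krull dimension) and singular otherwise. We call $p$ \emph{planar} if $e_p\le2$; all points of a curve in $\mathbb A^2$ are planar.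

\begin{theorem}\label{thm:class}
Let $R$ be a reduced finitely generated $\mathbb F_q$-algebra of dimension one and $X=\operatorname{Spec}R$.
\begin{enumerate}
\item[(1)] If $e_p\le2$ for all closed points $p$, then $H_X$ is entire. Moreover $|[x^n]H_X|\le Cq^{-\varepsilon n^2}$ for some $C,\varepsilon>0$.
\item[(2)] If $e_p\ge3$ for some $p$, then $H_X$ has radius of convergence at most $1$, so it is not entire.
\item[(3)] If $e_p\ge4$ for some $p$, then $H_X$ has radius of convergence $0$.
\end{enumerate}
Thus $H_X$ is entire if and only if all singularities of $X$ are planar.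
\end{theorem}

When the largest embedding dimension is $3$, the theorem places the radius in $[0,1]$, and both ends are attained.

\begin{proposition}\label{prop:three}
For the three coordinate axes in $\mathbb A^3$ the radius of convergence of $H_X$ is exactly $1$. There is also a reduced complete intersection curve in $\mathbb A^3$ with $e_p=3$ at the origin for which the radius is $0$.
\end{proposition}

The thresholds $2$, $3$, $4$ are already visible in the rings $\kappa[X_1,\dots,X_e]/(X_1,\dots,X_e)^2$, whose series are governed by the quadratic form $a^2-(e-1)ab+b^2$ (Section~\ref{sec:square}). After a reduction to local rings (Section~\ref{sec:local}), this computation gives parts (2) and (3) directly (Section~\ref{sec:nonplanar}). Part (1) is harder, because the poles of $\widehat Z_R$ must cancel in the quotient. Section~\ref{sec:majorant} exhibits the cancellation and leaves a finite ring $A$; Section~\ref{sec:planar} shows that $\widehat Z_A$ is entire when its maximal ideal has two generators. Section~\ref{sec:three} proves Proposition~\ref{prop:three}.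

\section{Conventions and elementary counts}\label{sec:prelim}

\subsection*{Power series} The radius of convergence of $f$ is denoted $\operatorname{rad}f$; recall $\operatorname{rad}(fg)\ge\min(\operatorname{rad}f,\operatorname{rad}g)$. For real power series, $f\ll g$ means $|[x^n]f|\le[x^n]g$ for all $n$. Then $\operatorname{rad}f\ge\operatorname{rad}g$, and $f\ll g$, $f'\ll g'$ imply $ff'\ll gg'$.

We say that $f$ has \emph{Gaussian decay} if $|[x^n]f|\le Cq^{-\varepsilon n^2}$ for some $C,\varepsilon>0$. Such a series is entire. If $Q=q^r$ and $|a_n|\le C(n+1)^KQ^{-\varepsilon n^2}$, then $\sum a_nx^{rn}$ has Gaussian decay: the factor $(n+1)^K$ is absorbed by halving $\varepsilon$, and $Q^{-\varepsilon n^2}=q^{-\varepsilon(rn)^2/r}$. A product of two series with Gaussian decay has Gaussian decay, because $a^2+b^2\ge(a+b)^2/2$ gives $\sum_{a+b=n}q^{-\varepsilon(a^2+b^2)}\le(n+1)q^{-\varepsilon n^2/2}$.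

\subsection*{Linear algebra over a finite field} Let $\kappa$ have order $Q$ and put $\phi_Q=\prod_{i\ge1}(1-Q^{-i})>0$. The number $\sigma(N,b)$ of surjective linear maps $\kappa^N\to\kappa^b$ is the number of $b\times N$ matrices with independent rows, namely $\prod_{i=0}^{b-1}(Q^N-Q^i)$. Hence
\begin{equation}\label{eq:sur}
\sigma(N,b)\le Q^{Nb},\qquad \sigma(N,b)\ge\phi_Q\,Q^{Nb}\quad\text{if }N\ge b,
\end{equation}
and, for $N=b=n$,
\begin{equation}\label{eq:GL}
\phi_Q\,Q^{n^2}\le|\operatorname{GL}_n(\kappa)|=Q^{n^2}(Q^{-1};Q^{-1})_n\le Q^{n^2}.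
\end{equation}
Let $\binom{n}{b}_Q$ be the number of subspaces of $\kappa^n$ of dimension $b$; by duality it is also the number of those of codimension $b$. The stabilizer of such a subspace in $\operatorname{GL}_n(\kappa)$ is a group of block triangular matrices, and graphs of linear maps $\kappa^m\to\kappa^m$ are distinct subspaces of $\kappa^{2m}$, so
\begin{equation}\label{eq:grass}
\binom{a+b}{b}_Q=\frac{|\operatorname{GL}_{a+b}(\kappa)|}{|\operatorname{GL}_a(\kappa)|\,|\operatorname{GL}_b(\kappa)|\,Q^{ab}},\qquad \binom{2m}{m}_Q\ge Q^{m^2}.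
\end{equation}
We use Euler's two identities, for $|t|<1$, and the $q$-binomial theorem:
\begin{gather}
\sum_{n\ge0}\frac{z^n}{(t;t)_n}=\frac1{(z;t)_\infty},\qquad\sum_{n\ge0}\frac{t^{\binom n2}z^n}{(t;t)_n}=(-z;t)_\infty,\label{eq:euler}\\
\sum_{k=0}^d\binom dk_Q Q^{\binom k2}z^k=\prod_{i=0}^{d-1}(1+Q^iz).\label{eq:qbin}
\end{gather}

\subsection*{Formal properties} A module over $T\times T'$ is a pair of modules and its automorphism group is the product, so $\widehat Z_{T\times T'}=\widehat Z_T\widehat Z_{T'}$. If $T\to T'$ is surjective, the $T'$-modules are among the $T$-modules, with the same isomorphisms, so $\widehat Z_{T'}\ll\widehat Z_T$.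

To apply \eqref{eq:matrix} at a point that is not rational we need a presentation over the residue field.

\begin{lemma}\label{lem:coeff}
Let $A$ be a finite local $\mathbb F_q$-algebra with maximal ideal $\mathfrak n$ and residue field $\kappa$, and let $x_1,\dots,x_e\in\mathfrak n$ span $\mathfrak n/\mathfrak n^2$ over $\kappa$. Then there is a surjection of $\mathbb F_q$-algebras $\kappa[X_1,\dots,X_e]\to A$ with $X_i\mapsto x_i$.
\end{lemma}

\begin{proof}
Let $Q=|\kappa|$, a power of $q$. The ideal $\mathfrak n$ is nilpotent; choose $N$ with $\mathfrak n^{Q^N}=0$. The map $a\mapsto a^{Q^N}$ is an $\mathbb F_q$-algebra endomorphism of $A$ that kills $\mathfrak n$, so it factors through a map $\kappa\to A$, and the composite $\kappa\to A\to\kappa$ is $a\mapsto a^{Q^N}=a$. Thus $A$ contains a copy of $\kappa$, which defines the map in the statement. The monomials of degree $k$ in the $x_i$ span $\mathfrak n^k/\mathfrak n^{k+1}$ over $\kappa$, so by descending induction on $k$ the image contains $\mathfrak n^k$ for every $k\ge0$.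
\end{proof}

\section{Coordinate axes and square-zero algebras}\label{sec:square}

\begin{example}[coordinate axes]\label{ex:axes}
Let $e\ge2$ and $R=\mathbb F_q[X_1,\dots,X_e]/(X_iX_j:i<j)$. It has the basis $1$, $X_i^k$ ($k\ge1$), so restriction to the axes identifies $R$ with the ring of tuples $(f_1,\dots,f_e)\in R':=\prod_i\mathbb F_q[X_i]$ with $f_1(0)=\dots=f_e(0)$. Hence $R$ is reduced, and $R'$ is finite over $R$, so $R$ has dimension one. The element $\pi=X_1+\dots+X_e$ is a nonzerodivisor of $R'$, and $\pi R'$ is the maximal ideal $\mathfrak m=(X_1,\dots,X_e)$ of $R$. So $R'$ lies in the total ring of fractions of $R$; being a product of normal domains, it is the normalization $\widetilde R$. Since $R[1/\pi]=\widetilde R[1/\pi]$ and $\pi$ vanishes only at the origin, all other points are regular. At the origin $\mathfrak m/\mathfrak m^2$ has basis $X_1,\dots,X_e$, so the embedding dimension is $e$.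
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:five}]
By Example~\ref{ex:axes} and \eqref{eq:line}, $\widehat Z_{\widetilde R}(x)=(x;q^{-1})_\infty^{-5}$, which converges for $|x|<1$. The set $C_n(R)$ consists of the $5$-tuples with $A_iA_j=0$ for $i\ne j$. For $n=2m$ it contains every tuple
\[
A_i=\begin{pmatrix}0&D_i\\0&0\end{pmatrix},\qquad D_1,\dots,D_5\in\operatorname{Mat}_m(\mathbb F_q).
\]
By \eqref{eq:matrix} and \eqref{eq:GL}, $[x^{2m}]\widehat Z_R\ge q^{5m^2}/q^{4m^2}=q^{m^2}$. The $2m$-th root $q^{m/2}$ is unbounded, so $\operatorname{rad}\widehat Z_R=0$. If $\operatorname{rad}H_X$ were positive, then so would be the radius of $\widehat Z_R=\widehat Z_{\widetilde R}H_X$.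
\end{proof}

The modules in this proof are killed by $\mathfrak m^2$: they see only the tangent space at the origin. The proof also wastes information, since it fixes the subspace $W=\mathbb F_q^m\oplus0$ that receives the images. Letting $W$ vary gives an exact count.

\begin{lemma}\label{lem:square}
Let $\kappa\supseteq\mathbb F_q$ have order $Q=q^r$, let $e\ge1$, let $A_e=\kappa[X_1,\dots,X_e]/(X_1,\dots,X_e)^2$, and write $\widehat Z_{A_e}(x)=\sum_n\gamma_nx^{rn}$. Then
\[
\gamma_n\le\phi_Q^{-2}\sum_{a+b=n}Q^{-(a^2-(e-1)ab+b^2)},\qquad\gamma_{2m}\ge\phi_Q\,Q^{(e-3)m^2}.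
\]
\end{lemma}

\begin{proof}
The set $C_n(A_e)$ consists of the tuples with $A_iA_j=0$ for all $i,j$. Put $W=\sum_j\operatorname{im}A_j$; the condition says that every $A_i$ kills $W$. So the tuples with a given $W$ are the tuples of linear maps $\kappa^n/W\to W$ whose images span $W$, that is, the surjections $(\kappa^n/W)^e\to W$. With $b=\dim_\kappa W$ and $a=n-b$, formulas \eqref{eq:matrix} and \eqref{eq:grass} give
\[
\gamma_n=\sum_{a+b=n}\frac{\sigma(ea,b)}{|\operatorname{GL}_a(\kappa)|\,|\operatorname{GL}_b(\kappa)|\,Q^{ab}}.
\]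
By \eqref{eq:sur} and \eqref{eq:GL} each term is at most $Q^{eab}/(\phi_Q^2Q^{a^2+b^2+ab})$, and the term $a=b=m$ is at least $\phi_QQ^{em^2}/Q^{3m^2}$.
\end{proof}

For $e\le2$ the exponent satisfies $a^2-(e-1)ab+b^2\ge a^2-ab+b^2\ge(a+b)^2/4$, so $\widehat Z_{A_e}$ has Gaussian decay. For $e=3$ the exponent is $(a-b)^2$: the $\gamma_n$ are bounded above by $\phi_Q^{-2}\sum_{k\in\mathbb Z}Q^{-k^2}$ and $\gamma_{2m}\ge\phi_Q$, so the radius is exactly $1$. For $e\ge4$ we have $\gamma_{2m}\ge\phi_QQ^{m^2}$ and the radius is $0$. This trichotomy for fat points is the model for Theorem~\ref{thm:class}.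

\section{Reduction to local rings and Quot series}\label{sec:local}

From now on $R$ is as in Theorem~\ref{thm:class}. We use two standard facts: $\widetilde R$ is a finite $R$-module, equal to the product of the normalizations of the domains $R/P$ over the minimal primes $P$ (here finite generation and reducedness enter); and normalization commutes with localization, so $\widetilde R_p:=\widetilde R\otimes_RR_p$ is the normalization of $R_p$.

\subsection*{Factorization over points} If $M$ is a finite-dimensional $R$-module, then $R/\operatorname{Ann}M$ is a finite ring, hence a product of local rings, so $M=\bigoplus_pM_p$ over closed points $p$ and $\operatorname{Aut}M=\prod_p\operatorname{Aut}M_p$. Conversely, a finite-dimensional $R_p$-module is killed by a power of $\mathfrak m_p$, so as an $R$-module it is supported at $p$. The same decomposition applies to an $\widetilde R$-module $M$, and then $M_p$ is an $\widetilde R_p$-module. Therefore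
\[
\widehat Z_R=\prod_p\widehat Z_{R_p},\qquad\widehat Z_{\widetilde R}=\prod_p\widehat Z_{\widetilde R_p}.
\]
The products converge formally: the factors at $p$ are $1+O(x^{[\kappa_p:\mathbb F_q]})$, and there are finitely many points of bounded degree. A point $p$ is regular if and only if $R_p$ is a field or a discrete valuation ring, which holds if and only if $R_p=\widetilde R_p$. A common denominator $z\in R$ of finitely many generators of $\widetilde R$ is a nonzerodivisor that kills $\widetilde R/R$; it vanishes at finitely many points, so there are finitely many singular points, and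
\begin{equation}\label{eq:factor}
H_X=\prod_{p\ \mathrm{singular}}H_p,\qquad H_p:=\widehat Z_{R_p}/\widehat Z_{\widetilde R_p}.
\end{equation}

\subsection*{The local setting} Fix a singular point $p$ and write $B=R_p$, $\mathfrak m=\mathfrak m_p$, $\kappa=\kappa_p$, $Q=|\kappa|=q^r$, $S=\widetilde R_p$. A reduced Noetherian local ring of dimension $0$ is a field, so $B$ has dimension $1$ and $\mathfrak m$ is not a minimal prime. Thus each $B/P$ ($P$ minimal) is a one-dimensional local domain, and its normalization is a semilocal Dedekind domain, not a field. A semilocal Dedekind domain is a principal ideal domain, so $S$ is a finite product of semilocal principal ideal domains that are not fields (in particular they are infinite).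

Let $\mathfrak m_1,\dots,\mathfrak m_h$ be the maximal ideals of $S$, $\kappa_j=S/\mathfrak m_j$, $f_j=[\kappa_j:\mathbb F_q]<\infty$, $Q_j=q^{f_j}$. Let $\pi_j$ generate $\mathfrak m_j$, put $\pi=\pi_1\cdots\pi_h$, and for $a\in S$ let $v_j(a)\in\{0,1,\dots,\infty\}$ be the supremum of the $k$ with $a\in\mathfrak m_j^k$. Applying the theory of principal ideal domains in each factor of $S$ gives the following facts.
\begin{enumerate}
\item[(S1)] An element $a$ is a nonzerodivisor if and only if all $v_j(a)$ are finite, if and only if $S/aS$ is finite. Then $a$ is a unit times $\prod_j\pi_j^{v_j(a)}$, and $\dim S/aS=\sum_jf_jv_j(a)$.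
\item[(S2)] (Smith normal form.) If $F$ is free of rank $d$ and $N\subset F$ is a submodule of finite colength, there are a basis $e_1,\dots,e_d$ of $F$ and nonzerodivisors $a_i$ with $N=\bigoplus_iSa_ie_i$. In particular $N$ is free of rank $d$.
\item[(S3)] If $\tau\in\operatorname{End}_SF$ and $\det\tau$ is a nonzerodivisor, then $\tau$ is injective and $\dim F/\tau F=\dim S/(\det\tau)S$.
\item[(S4)] $S/\pi S=\prod_j\kappa_j$. So a finite module killed by $\pi$ is a direct sum $U=\bigoplus_jU_j$ of $\kappa_j$-vector spaces, and its submodules are the sums $\bigoplus_jU_j'$ of subspaces.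
\end{enumerate}
For (S3): the adjugate shows that $\tau$ is injective and $\tau F\supset(\det\tau)F$; if $\tau F=\bigoplus Sa_ie_i$, then $\tau$ is an automorphism of $F$ followed by $e_i\mapsto a_ie_i$, so $\det\tau$ is a unit times $\prod a_i$, and (S1) applies.

The nonzerodivisor $z$ above kills $S/B$, and by (S1) it divides $\pi^c$ in $S$ for $c\ge\max_jv_j(z)$. So there is an integer $c\ge1$ with
\begin{equation}\label{eq:cond}
\pi^cS\subset B,
\end{equation}
and $\delta:=\dim S/B$ is finite. We fix any such $c$. Geometrically, a function on the normalization that vanishes to order $c$ at every point above $p$ descends to the curve.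

\subsection*{Quot series} The quotient $H_p$ involves signs, and to see terms cancel we want to count objects that have no automorphisms and sit in one partially ordered set. Submodules of a free module do. For $T\in\{B,S\}$ and $d\ge1$ let
\[
Z_T^{(d)}(t)=\sum_Lt^{\dim T^d/L},
\]
summed over the $T$-submodules $L\subset T^d$ of finite colength, and let $H^{(d)}=Z_B^{(d)}/Z_S^{(d)}$.

\begin{lemma}\label{lem:quot}
Let $T\in\{B,S\}$. For a finite $T$-module $M$, the number of $L\subset T^d$ with $T^d/L\cong M$ is at most $|M|^d/|\operatorname{Aut}M|$. As $d\to\infty$, $Z_T^{(d)}(q^{-d}x)\to\widehat Z_T(x)$ and $H^{(d)}(q^{-d}x)\to H_p(x)$ coefficientwise.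
\end{lemma}

\begin{proof}
The group $\operatorname{Aut}M$ acts freely on the set $\operatorname{Sur}(T^d,M)$ of surjections, and two surjections have the same kernel exactly when they lie in one orbit. So the number of $L$ is $|\operatorname{Sur}(T^d,M)|/|\operatorname{Aut}M|$, and $|\operatorname{Hom}(T^d,M)|=|M|^d=q^{d\dim M}$. Hence
\[
[x^n]\,Z_T^{(d)}(q^{-d}x)=\sum_{\dim M=n}\frac{|\operatorname{Sur}(T^d,M)|}{|M|^d}\cdot\frac1{|\operatorname{Aut}M|}.
\]
The sum is finite and its index set does not depend on $d$. A map that is not surjective lands in a maximal submodule $M'$, so $1-|\operatorname{Sur}(T^d,M)|/|M|^d\le\sum_{M'}|M/M'|^{-d}\to0$. The last claim follows because each coefficient of a quotient of series with constant term $1$ is a polynomial in finitely many of their coefficients.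
\end{proof}

\begin{lemma}\label{lem:S}
We have
\[
Z_S^{(d)}(t)=\prod_{j=1}^h\prod_{i=0}^{d-1}\bigl(1-Q_j^it^{f_j}\bigr)^{-1},\qquad\widehat Z_S(x)=\prod_{j=1}^h\prod_{i\ge1}\bigl(1-Q_j^{-i}x^{f_j}\bigr)^{-1},
\]
and $\operatorname{rad}\widehat Z_S\ge q$.
\end{lemma}

\begin{proof}
By (S1) the ideals of finite colength are the $\prod_j\pi_j^{n_j}S$, so $Z_S^{(1)}(t)=\prod_j(1-t^{f_j})^{-1}$. Let $\Lambda\subset S^d$ have finite colength, let $aS$ be its projection to the last coordinate, with a fixed generator $a$ for each ideal, and let $\Lambda'=\Lambda\cap(S^{d-1}\oplus0)$. Then $\Lambda=\Lambda'\oplus S\,(y,a)$ for a vector $y\in S^{d-1}$ determined modulo $\Lambda'$; since $a$ is a nonzerodivisor, every triple $(aS,\Lambda',y\bmod\Lambda')$ occurs exactly once; and $\dim S^d/\Lambda=\dim S/aS+\dim S^{d-1}/\Lambda'$. There are $q^{\dim S^{d-1}/\Lambda'}$ choices of $y$, so $Z_S^{(d)}(t)=Z_S^{(1)}(t)Z_S^{(d-1)}(qt)$, and induction gives $Z_S^{(d)}(t)=\prod_{i=0}^{d-1}Z_S^{(1)}(q^it)$, the first formula. Substituting $t=q^{-d}x$ turns $Q_j^it^{f_j}$ into $Q_j^{i-d}x^{f_j}$,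 and Lemma~\ref{lem:quot} gives the second. The product is holomorphic where $|x|^{f_j}<Q_j$ for all $j$, that is, for $|x|<q$.
\end{proof}

\section{Non-planar points}\label{sec:nonplanar}

Dividing by the series of the normalization cannot repair divergence inside the disk $|x|<q$.

\begin{lemma}\label{lem:transfer}
If $p$ is a singular point with $\operatorname{rad}\widehat Z_{R_p}<q$, then $\operatorname{rad}H_X\le\operatorname{rad}\widehat Z_{R_p}$.
\end{lemma}

\begin{proof}
Let $F=\prod_{p'}\widehat Z_{R_{p'}}$ and $G=\prod_{p'}\widehat Z_{\widetilde R_{p'}}$ over the singular points $p'$; by \eqref{eq:factor}, $F=H_XG$. The factors of $F$ have nonnegative coefficients and constant term $1$, so $\widehat Z_{R_p}\ll F$. By Lemma~\ref{lem:S}, $\operatorname{rad}G\ge q$. Hence $q>\operatorname{rad}\widehat Z_{R_p}\ge\operatorname{rad}F\ge\min(\operatorname{rad}H_X,q)$, and the minimum must be $\operatorname{rad}H_X$.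
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(2) and (3)]
Let $e=e_p\ge3$. Then $p$ is singular, since $\dim R_p\le1$. In the notation of Section~\ref{sec:local}, Lemma~\ref{lem:coeff} gives a surjection $A_e\to B/\mathfrak m^2$, and both rings have dimension $r(1+e)$ over $\mathbb F_q$, so $B/\mathfrak m^2\cong A_e$. Therefore $\widehat Z_{A_e}\ll\widehat Z_B$, and Lemma~\ref{lem:square} gives $[x^{2mr}]\widehat Z_B\ge\phi_QQ^{(e-3)m^2}$ for all $m$. So $\operatorname{rad}\widehat Z_B\le1$, and $\operatorname{rad}\widehat Z_B=0$ if $e\ge4$. Apply Lemma~\ref{lem:transfer}.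
\end{proof}

\begin{example}\label{ex:monomial}
Irreducible counterexamples exist too. The domain $R=\mathbb F_q[T^e,T^{e+1},\dots,T^{2e-1}]=\mathbb F_q+T^e\mathbb F_q[T]$ has, at the origin, $\mathfrak m=T^e\mathbb F_q[T]$ and $\mathfrak m^2=T^{2e}\mathbb F_q[T]$, so its embedding dimension there is $e$. Hence $H_X$ is not entire for $e\ge3$ and has radius $0$ for $e\ge4$.
\end{example}

\section{A majorant by a finite ring}\label{sec:majorant}

We keep the local setting of Section~\ref{sec:local} and assume nothing about $e_p$. By \eqref{eq:cond}, $\pi^{2c}S$ is a proper ideal of $B$, and $A:=B/\pi^{2c}S$ is a finite local ring.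

\begin{proposition}\label{prop:major}
With $A=B/\pi^{2c}S$,
\[
H_p(x)\ \ll\ \widehat Z_A(x)\cdot\prod_{j=1}^h\prod_{i\ge1}\bigl(1+Q_j^{-i}x^{f_j}\bigr).
\]
\end{proposition}

\subsection*{The cusp in rank one} Take $e=2$ in Example~\ref{ex:monomial} and $d=1$. Then $S=\mathbb F_q[T]_{(T)}$, $B=\mathbb F_q+T^2S$, $\pi=T$, $c=2$, $\delta=1$, and $1/Z_S^{(1)}(t)=1-t$. Sort the ideals $L\subset B$ of finite colength by the $S$-ideal $SL=T^nS$ that they generate, and let $\beta_n=\sum t^{\dim SL/L}$ over the $L$ with $SL=T^nS$. Such an $L$ has $\dim B/L=n-1+\dim SL/L$, so $Z_B^{(1)}(t)=\sum_nt^{n-1}\beta_n$.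

For $n=0$ the ideal contains a unit, so $L=B$ and $\beta_0=t$. No element of $B$ has valuation $1$, so $\beta_1=0$. For $n\ge2$ we have $T^nS\subset B$, and $L\supset T^2S\cdot L=T^{n+2}S$. On the plane $T^nS/T^{n+2}S$ the ring $B$ acts through $\mathbb F_q$, and the image of $L$ must contain an element of valuation $n$: it is the whole plane or one of the $q$ lines other than the span of $T^{n+1}$. So $\beta_n=1+qt$. With $\beta_{-1}=0$,
\[
H^{(1)}(t)=(1-t)\sum_{n\ge0}t^{n-1}\beta_n=\sum_{n\ge0}t^{n-1}(\beta_n-\beta_{n-1})=1+(-t)+(t+qt^2)+0+\cdots=1+qt^2.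
\]
All terms with $n>c$ vanish, and for a structural reason: both $T^{n-1}S$ and $T^nS$ lie in $\pi^cS\subset B$, so the condition $L\subset B$ is vacuous and multiplication by $T$ matches the ideals counted by $\beta_{n-1}$ with those counted by $\beta_n$. Only lattices near $S$ survive, and these are seen by a finite quotient of $B$.

In rank $d$ two things change. The factor $1-t$ becomes a signed sum over subspaces. And a submodule that does not contain $\pi^cS^d$ need only be deep in one direction and at one $\mathfrak m_j$; in the other directions the condition $L\subset B^d$ is a real constraint, which multiplication by $\pi$ would destroy.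

\subsection*{The signed expansion} For a finite $S$-module $U\cong\bigoplus_j\kappa_j^{k_j}$ killed by $\pi$ put $\mu(U)=\prod_j(-1)^{k_j}Q_j^{\binom{k_j}2}$. Let $F$ be free of rank $d$ over $S$. By (S4) the submodules $N$ with $\pi F\subset N\subset F$ are tuples of subspaces of the $\kappa_j^d$, so \eqref{eq:qbin} with $z=\mp t^{f_j}$ and Lemma~\ref{lem:S} give
\begin{align}
\sum_{\pi F\subset N\subset F}\mu(F/N)\,t^{\dim F/N}&=\prod_j\prod_{i=0}^{d-1}\bigl(1-Q_j^it^{f_j}\bigr)=\frac1{Z_S^{(d)}(t)},\label{eq:mu}\\
\sum_{\pi F\subset N\subset F}|\mu(F/N)|\,t^{\dim F/N}&=\prod_j\prod_{i=0}^{d-1}\bigl(1+Q_j^it^{f_j}\bigr).\label{eq:absmu}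
\end{align}

Let $K$ be the total ring of fractions of $S$. A \emph{lattice} is an $S$-submodule $\Lambda\subset K^d$ with $\pi^nS^d\subset\Lambda\subset\pi^{-n}S^d$ for some $n$; by (S2) it is free of rank $d$. For every $B$-submodule $L\subset K^d$, \eqref{eq:cond} gives
\begin{equation}\label{eq:sandwich}
\pi^c\,SL\subset L\subset SL,
\end{equation}
because $\pi^c\sum s_iy_i=\sum(\pi^cs_i)y_i$ with $\pi^cs_i\in B$. If $L\subset B^d$ has finite colength, then $B^d/L$ is killed by a power of $\pi^c\in\mathfrak m$, so $SL$ is a lattice contained in $S^d$. For a lattice $\Lambda$ define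
\[
\beta(\Lambda)=\sum_{L\subset B^d,\ SL=\Lambda}t^{\dim\Lambda/L},
\]
summed over $B$-submodules $L$. By \eqref{eq:sandwich} these $L$ lie between $\pi^c\Lambda$ and $\Lambda$; so the sum is finite and every such $L$ has finite colength in $B^d$. If $\Lambda\not\subset S^d$ then $\beta(\Lambda)=0$.

The left side of \eqref{eq:mu} does not depend on $F$, so in the product $Z_B^{(d)}\cdot(1/Z_S^{(d)})$ we may choose $F$ separately for each term $L$. The choice $F=SL$ places both factors in the same space:
\begin{equation}\label{eq:pairs}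
H^{(d)}(t)=\sum_{(L,N)}\mu(SL/N)\,t^{\dim B^d/L+\dim SL/N},
\end{equation}
over pairs of a $B$-submodule $L\subset B^d$ of finite colength and an $S$-submodule $N$ with $\pi SL\subset N\subset SL$. Each power of $t$ receives finitely many terms, so we may group the terms by the lattice $N\subset S^d$. Computing $\dim S^d/L$ through $B^d$ and through $SL$ gives $d\delta+\dim B^d/L=\dim S^d/SL+\dim SL/L$, so the exponent in \eqref{eq:pairs} equals $\dim S^d/N-d\delta+\dim SL/L$. The conditions on $SL$ read $N\subset SL\subset\pi^{-1}N$, so $SL$ is the preimage $\Lambda_U$ of a submodule $U\subset\pi^{-1}N/N\cong\bigoplus_j\kappa_j^d$. The total contribution of $N$ to \eqref{eq:pairs} is thus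
\begin{equation}\label{eq:contrib}
t^{\dim S^d/N-d\delta}\sum_{U\subset\pi^{-1}N/N}\mu(U)\,\beta(\Lambda_U).
\end{equation}
For the cusp in rank one and $N=T^nS$ this is the term $t^{n-1}(\beta_n-\beta_{n-1})$.

\subsection*{Moving one deep direction} We need a substitute for multiplication by $T$: an isomorphism between neighboring lattices that multiplies one direction by a uniformizer and is congruent to the identity modulo $\pi^cS^d$, so that it cannot affect membership in $B^d$. A rank-one perturbation of the identity does this.

\begin{lemma}\label{lem:move}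
Let $\Lambda$ be a lattice and let $w\in\pi_1^cS^d$ satisfy $w\notin\Lambda$ and $\mathfrak m_1w\subset\Lambda$. Then $\beta(\Lambda+Sw)=\beta(\Lambda)$.
\end{lemma}

\begin{proof}
Put $\Lambda'=\Lambda+Sw$, a lattice with $\Lambda'/\Lambda\cong\kappa_1$. Then $\mathfrak m_1\Lambda'\subset\Lambda$, and $\Lambda/\mathfrak m_1\Lambda'$ is a hyperplane of $\Lambda'/\mathfrak m_1\Lambda'\cong\kappa_1^d$ that does not contain the class of $w$. Take the $\kappa_1$-linear form that vanishes on this hyperplane and sends $w$ to $1$. As $\Lambda'$ is free, it lifts to an $S$-linear map $\theta:\Lambda'\to S$ with $\theta(\Lambda)\subset\mathfrak m_1$ and $\theta(w)\equiv1\bmod\mathfrak m_1$. In particular $\theta(w)$ is a unit modulo $\mathfrak m_1^2$, and by the Chinese remainder theorem there is $u\in S$ with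
\[
u\,\theta(w)\equiv\pi_1-1\bmod\mathfrak m_1^2,\qquad u\in\mathfrak m_j^c\quad(j\ne1).
\]
Define $\tau:\Lambda'\to\Lambda'$ by $\tau(y)=y+u\,\theta(y)\,w$, and put $\Delta=1+u\,\theta(w)$. Then $\Delta\equiv\pi_1\bmod\mathfrak m_1^2$, and $\Delta\equiv1\bmod\mathfrak m_j$ for $j\ne1$ because $c\ge1$; so $v_1(\Delta)=1$ and $v_j(\Delta)=0$ for $j\ne1$.

\emph{$\tau$ maps $\Lambda'$ into $\Lambda$.} For $y\in\Lambda$ we have $\tau(y)-y\in\mathfrak m_1w\subset\Lambda$, and $\tau(w)=\Delta w\in\mathfrak m_1w\subset\Lambda$.

\emph{$\tau$ is an isomorphism $\Lambda'\to\Lambda$.} In a basis of $\Lambda'$ the matrix of $\tau$ is $I+ab^{T}$ with column vectors $a,b$ representing $w$ and $u\theta$, and $\det(I+ab^T)=1+b^Ta=\Delta$. By (S1) and (S3), $\tau$ is injective and $\dim\Lambda'/\tau\Lambda'=f_1=\dim\Lambda'/\Lambda$. With $\tau\Lambda'\subset\Lambda$ this gives $\tau\Lambda'=\Lambda$.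

\emph{$\tau(y)-y\in B^d$ for all $y\in\Lambda'$.} We have $u\in\bigcap_{j\ne1}\mathfrak m_j^c=(\pi/\pi_1)^cS$ and $w\in\pi_1^cS^d$, so $S\,uw\subset\pi^cS^d\subset B^d$. This is the reason for the second condition on $u$: the vector $w$ is deep only at $\mathfrak m_1$, and $u$ supplies the depth at the other $\mathfrak m_j$.

Consequently $y\in B^d$ if and only if $\tau(y)\in B^d$. The $S$-isomorphism $\tau$ induces a bijection $L'\mapsto\tau L'$ from the $B$-submodules of $\Lambda'$ to those of $\Lambda$; it preserves the colength, the property of generating the lattice over $S$, and containment in $B^d$. So it matches the terms of $\beta(\Lambda')$ with those of $\beta(\Lambda)$.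
\end{proof}

\begin{lemma}\label{lem:vanish}
If the lattice $N\subset S^d$ does not contain $\pi^cS^d$, then the contribution \eqref{eq:contrib} is $0$.
\end{lemma}

\begin{proof}
Write $N=\bigoplus_iSa_ie_i$ by (S2). If $v_j(a_i)\le c$ for all $i,j$, then every $a_i$ divides $\pi^c$ and $N\supset\pi^cS^d$. So, after renumbering, $v_1(a_1)\ge c+1$. Put $w=\pi_1^{-1}a_1e_1\in\pi_1^cS^d$. Then $w\notin N$ and $\mathfrak m_1w\subset N$, so $w\in\pi^{-1}N$ and its class spans a line $\ell\cong\kappa_1$ in the $\kappa_1$-part of $\pi^{-1}N/N$. For every $U$ we have $\beta(\Lambda_U)=\beta(\Lambda_{U+\ell})$: if $\ell\subset U$ there is nothing to prove, and otherwise Lemma~\ref{lem:move} applies to $\Lambda_U\supset N$ and $w$. Therefore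
\[
\sum_U\mu(U)\,\beta(\Lambda_U)=\sum_{U'\supset\ell}\beta(\Lambda_{U'})\sum_{U:\,U+\ell=U'}\mu(U).
\]
Fix $U'=\bigoplus_jU'_j\supset\ell$ and let $k=\dim_{\kappa_1}U_1'\ge1$. By (S4), $U+\ell=U'$ means that $U_j=U_j'$ for $j\ne1$ and that $U_1$ is either $U_1'$ or a complement of $\ell$ in $U_1'$. The complements are a torsor under $\operatorname{Hom}(U_1'/\ell,\ell)$, so there are $Q_1^{k-1}$ of them. The inner sum is $\mu\bigl(\bigoplus_{j\ne1}U_j'\bigr)$ times
\[
(-1)^kQ_1^{\binom k2}+Q_1^{k-1}(-1)^{k-1}Q_1^{\binom{k-1}2}=0,
\]
since $\binom k2=\binom{k-1}2+k-1$.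
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:major}]
By Lemma~\ref{lem:vanish}, \eqref{eq:pairs} remains true if we keep only the pairs with $N\supset\pi^cS^d$. For these, \eqref{eq:sandwich} gives $L\supset\pi^cSL\supset\pi^cN\supset\pi^{2c}S^d$. Take absolute values, then allow again all $N$ for each such $L$; by \eqref{eq:absmu},
\[
H^{(d)}(t)\ll\Bigl(\sum_{\pi^{2c}S^d\subset L\subset B^d}t^{\dim B^d/L}\Bigr)\prod_j\prod_{i=0}^{d-1}\bigl(1+Q_j^it^{f_j}\bigr).
\]
Each quotient $B^d/L$ is a quotient of $B^d/\pi^{2c}S^d=A^d$, hence an $A$-module $M$, and by Lemma~\ref{lem:quot} it arises from at most $q^{d\dim M}/|\operatorname{Aut}M|$ submodules $L$. Substituting $t=q^{-d}x$,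
\[
H^{(d)}(q^{-d}x)\ll\widehat Z_A(x)\prod_j\prod_{i=0}^{d-1}\bigl(1+Q_j^{i-d}x^{f_j}\bigr)\ll\widehat Z_A(x)\prod_j\prod_{i\ge1}\bigl(1+Q_j^{-i}x^{f_j}\bigr).
\]
The right side does not depend on $d$. Let $d\to\infty$ and use Lemma~\ref{lem:quot}.
\end{proof}

\begin{remark}
Only finitely many pairs $(L,N)$ have $N\supset\pi^cS^d$, so $H^{(d)}(t)$ is a polynomial for every $d$ and every singularity. What can fail in the limit $d\to\infty$ is the decay of the coefficients, and Proposition~\ref{prop:major} hands that question to the finite ring $A$.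
\end{remark}

The second factor of the majorant is harmless: by \eqref{eq:euler} with $t=Q_j^{-1}$ and $z=Q_j^{-1}x^{f_j}$,
\begin{equation}\label{eq:entire}
\prod_{i\ge1}\bigl(1+Q_j^{-i}x^{f_j}\bigr)=\sum_{k\ge0}\frac{Q_j^{-k(k+1)/2}}{(Q_j^{-1};Q_j^{-1})_k}\,x^{f_jk},
\end{equation}
and the coefficients are at most $\phi_{Q_j}^{-1}Q_j^{-k^2/2}$, so this series has Gaussian decay.

\section{Planar points: commuting pairs of nilpotent matrices}\label{sec:planar}

Planarity is used exactly once: it makes $A$ a quotient of $\kappa[X,Y]/(X^s,Y^s)$ for some $s$. By \eqref{eq:matrix}, the series of this ring is $\sum_nc_nx^{rn}$ with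
\[
c_n=\frac{|\{(X,Y)\in\operatorname{Mat}_n(\kappa)^2:XY=YX,\ X^s=Y^s=0\}|}{|\operatorname{GL}_n(\kappa)|}.
\]
We classify $Y$ by its Jordan type; then $X$ ranges over the nilpotent elements of the centralizer $E$ of $Y$, and each type contributes $|\{X\in E:X^s=0\}|/|E^\times|$. Bounding the numerator by $|E|$ gives no decay, since $|E|/|E^\times|\ge1$. The gain comes from the quotient of $E$ that is a product of matrix algebras $\operatorname{Mat}_{m_i}(\kappa)$, where matrices with $X_i^s=0$ are rare; and the $m_i$ cannot all be small, because $Y$ has blocks of size at most $s$.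

\begin{lemma}\label{lem:pairs}
For all $n\ge0$ and $s\ge1$, $\ c_n\le(n+1)^{s^2+s}\,\phi_Q^{-s^2}\,Q^{-n^2/s^4}$.
\end{lemma}

\begin{proof}
Let $\lambda$ be a partition with parts $\lambda_1\ge\lambda_2\ge\cdots$ at most $s$, of which $m_i$ are equal to $i$. Let $M=M_\lambda=\bigoplus_{i=1}^s(\kappa[Y]/Y^i)\otimes_\kappa W_i$ with $\dim_\kappa W_i=m_i$, and $E_\lambda=\operatorname{End}_{\kappa[Y]}M_\lambda$. A partition of $m$ with parts at most $s$ is determined by $(m_1,\dots,m_s)\in\{0,\dots,m\}^s$, so there are at most $(m+1)^s$ of them.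

\emph{Step 1: the structure of $E_\lambda$.} The subspaces $F_i=\ker Y\cap Y^{i-1}M=\bigoplus_{l\ge i}Y^{l-1}\otimes W_l$ form a filtration $\ker Y=F_1\supset\dots\supset F_{s+1}=0$ that is stable under $E_\lambda$, and $F_i/F_{i+1}\cong W_i$. The action on the quotients is an algebra map $\rho:E_\lambda\to\prod_{i\le s}\operatorname{Mat}_{m_i}(\kappa)$. It is surjective, since $\bigoplus_i1\otimes g_i$ maps to $(g_i)_i$. Let $f\in\ker\rho$. Then $fF_i\subset F_{i+1}$, so $f$ is nilpotent on $\ker Y$. Multiplication by $Y^{l-1}$ embeds $\ker Y^l/\ker Y^{l-1}$ into $\ker Y$ and commutes with $f$, so $f$ is nilpotent on each of these quotients, hence on $M=\ker Y^s$. If now $\rho(f)$ is invertible, choose $g$ with $\rho(g)=\rho(f)^{-1}$; then $fg$ and $gf$ are $1$ plus a nilpotent element, so $f$ is a unit. Thus $E_\lambda^\times=\rho^{-1}\bigl(\prod_i\operatorname{GL}_{m_i}(\kappa)\bigr)$ and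
\begin{equation}\label{eq:units}
|E_\lambda^\times|=|\ker\rho|\prod_{i\le s}|\operatorname{GL}_{m_i}(\kappa)|\ \ge\ \phi_Q^s\,|E_\lambda|,
\end{equation}
the inequality by \eqref{eq:GL} and $|E_\lambda|=|\ker\rho|\prod_iQ^{m_i^2}$.

\emph{Step 2: one nilpotent matrix.} A map $\kappa[Y]/Y^a\to\kappa[Y]/Y^b$ is given by an element killed by $Y^a$, so these maps form a space of dimension $\min(a,b)$. With $\lambda_k'=|\{i:\lambda_i\ge k\}|$,
\[
\dim_\kappa E_\lambda=\sum_{i,j}\min(\lambda_i,\lambda_j)=\sum_{k=1}^s\lambda_k'^{\,2}\ge\frac{|\lambda|^2}s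
\]
by Cauchy--Schwarz, since $\sum_k\lambda'_k=|\lambda|$. By \eqref{eq:units}, $|E_\lambda^\times|\ge\phi_Q^sQ^{|\lambda|^2/s}$. The matrices with $X^s=0$ in $\operatorname{Mat}_m(\kappa)$ fall into the conjugacy classes of the $M_\nu$, $\nu\vdash m$, $\nu_1\le s$, with stabilizers $E_\nu^\times$. Hence
\begin{equation}\label{eq:g}
g(m):=\frac{|\{X\in\operatorname{Mat}_m(\kappa):X^s=0\}|}{|\operatorname{GL}_m(\kappa)|}=\sum_\nu\frac1{|E_\nu^\times|}\le(m+1)^s\phi_Q^{-s}Q^{-m^2/s}.
\end{equation}

\emph{Step 3: pairs.} There are $|\operatorname{GL}_n(\kappa)|/|E_\lambda^\times|$ matrices $Y$ of type $\lambda\vdash n$, and the matrices commuting with $Y$ form $E_\lambda$. If $X\in E_\lambda$ and $X^s=0$, then each component of $\rho(X)$ has zero $s$-th power. By \eqref{eq:units},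
\[
c_n=\sum_\lambda\frac{|\{X\in E_\lambda:X^s=0\}|}{|E_\lambda^\times|}\le\sum_\lambda\frac{|\ker\rho|\prod_i|\{X_i\in\operatorname{Mat}_{m_i}(\kappa):X_i^s=0\}|}{|\ker\rho|\prod_i|\operatorname{GL}_{m_i}(\kappa)|}=\sum_\lambda\prod_{i\le s}g(m_i).
\]
By \eqref{eq:g} each product is at most $(n+1)^{s^2}\phi_Q^{-s^2}Q^{-\sum_im_i^2/s}$. From $\sum_iim_i=n$ we get $\sum_im_i\ge n/s$, and then $\sum_im_i^2\ge(n/s)^2/s=n^2/s^3$. There are at most $(n+1)^s$ partitions $\lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(1)]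
Let $p$ be a singular point, with $e_p\le2$, and let $\mathfrak n$ be the maximal ideal of $A=B/\pi^{2c}S$. Then $\mathfrak n/\mathfrak n^2$ is a quotient of $\mathfrak m/\mathfrak m^2$, so it is spanned by two elements. By Lemma~\ref{lem:coeff} and the nilpotence of $\mathfrak n$, the ring $A$ is a quotient of $\kappa[X,Y]/(X^s,Y^s)$ for some $s\ge1$. So $\widehat Z_A\ll\sum_nc_nx^{rn}$ has Gaussian decay by Lemma~\ref{lem:pairs}. The series \eqref{eq:entire} have Gaussian decay, and this property is preserved by finite products. By Proposition~\ref{prop:major}, $H_p$ has Gaussian decay, and by \eqref{eq:factor} so has $H_X$.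
\end{proof}

No analog of Lemma~\ref{lem:pairs} holds for three commuting matrices: $A_3$ is a quotient of $\kappa[X,Y,Z]/(X^2,Y^2,Z^2)$, and its series has radius $1$.

\section{Embedding dimension three}\label{sec:three}

\begin{proof}[Proof of Proposition~\ref{prop:three}: three axes]
Let $R$ be the ring of Example~\ref{ex:axes} with $e=3$. The origin $p$ is the only singular point, so $H_X=H_p$. The maximal ideals of $S$ are the origins of the three lines, so $\pi=X_1+X_2+X_3$ is a product of generators $\pi_j$ as in Section~\ref{sec:local}. Localizing the equality $\pi\widetilde R=(X_1,X_2,X_3)$ gives $\pi S=\mathfrak m\subset B$. So $c=1$ is allowed, $\pi^2S=\mathfrak m^2$, and $A=B/\mathfrak m^2\cong A_3$ with $\kappa=\mathbb F_q$. As computed after Lemma~\ref{lem:square}, $\operatorname{rad}\widehat Z_{A_3}=1$. The series \eqref{eq:entire} are entire, so Proposition~\ref{prop:major} gives $\operatorname{rad}H_X\ge1$, and Theorem~\ref{thm:class}(2) gives $\operatorname{rad}H_X\le1$.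
\end{proof}

For radius $0$ the modules killed by $\mathfrak m^2$ do not suffice when $e=3$, so we go one step deeper. If the equations of the curve begin in degree $3$, then $\mathfrak m^2/\mathfrak m^3$ has dimension $6$, as in $\mathbb A^3$, and the number of subspaces of $(\mathfrak m^2/\mathfrak m^3)^d$ outgrows the normalizing factor $|M|^d$.

\begin{proof}[Proof of Proposition~\ref{prop:three}: the complete intersection]
Let $f\in\mathbb F_q[x]$ be a monic separable cubic, for example the minimal polynomial of a generator of $\mathbb F_{q^3}$ over $\mathbb F_q$. Let $P(X,Z)=Z^3f(X/Z)$ be its homogenization and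
\[
R=\mathbb F_q[X,Y,Z]/\bigl(P(X,Z),\,P(Y,Z)\bigr).
\]
Since $P(X,Z)$ is monic of degree $3$ in $X$ and $P(Y,Z)$ is monic of degree $3$ in $Y$, the ring $R$ is a free $\mathbb F_q[Z]$-module with basis $X^aY^b$, $0\le a,b\le2$. So $R$ has dimension one, it is cut out by two equations in $\mathbb A^3$ and is thus a complete intersection, and $Z$ is a nonzerodivisor. With $x=X/Z$, $y=Y/Z$ we have $R\subset R[1/Z]=E[Z,Z^{-1}]$, where $E=\mathbb F_q[x,y]/(f(x),f(y))$. As $f$ is separable, $\mathbb F_q[x]/(f)$ is a product of fields $E_i$, and each $E_i[y]/(f(y))$ is again a product of fields. So $E$ is reduced, and so is $R$.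

Let $B$ be the local ring at the origin. Both equations are homogeneous of degree $3$, so $B/\mathfrak m^3\cong\mathbb F_q[X,Y,Z]/(X,Y,Z)^3$. Hence the embedding dimension is $3$, $\dim B/\mathfrak m^2=4$ and $\dim\mathfrak m^2/\mathfrak m^3=6$. Let $d\ge1$. On the $6d$-dimensional space $\mathfrak m^2B^d/\mathfrak m^3B^d$ the ring $B$ acts through $\mathbb F_q$, so every subspace is a submodule. By \eqref{eq:grass} there are at least $q^{9d^2}$ submodules $L$ with $\mathfrak m^3B^d\subset L\subset\mathfrak m^2B^d$ and $\dim L/\mathfrak m^3B^d=3d$, and each has $\dim B^d/L=4d+3d=7d$. By Lemma~\ref{lem:quot}, at most $q^{7d\cdot d}/|\operatorname{Aut}M|$ of them have quotient $M$. Summing over the $M$ of dimension $7d$,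
\[
[x^{7d}]\,\widehat Z_B\ge q^{9d^2-7d^2}=q^{2d^2}.
\]
So $\operatorname{rad}\widehat Z_B=0$, and Lemma~\ref{lem:transfer} gives $\operatorname{rad}H_X=0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CL}
\emph{Cohen--Lenstra series from module statistics and matrix enumeration},\newline
\texttt{https://yifeng-huang-math.github.io/files/poster\_2022\_gradmocca.pdf}

\end{thebibliography}
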